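\title{Bag Unsplittable Flow on a Line Has No Constant-Factor Approximation Unless $\mathrm{P}=\mathrm{NP}$}

\begin{abstract}
In the bag unsplittable flow problem on a line (BagUFP), each job offers several intervals of time with demands and profits, at most one interval per job may be chosen, and the chosen demands must respect capacities that vary over time. We show that for every constant $\varrho$ it is NP-hard to approximate BagUFP within a factor $\varrho$, even when capacities, demands and bag sizes are bounded by a constant depending only on $\varrho$. With $n$ intervals, a ratio of order $\log\log\log n/\log\log\log\log n$ with a small enough constant would imply $\mathrm{NP}\subseteq\mathrm{DTIME}(n^{O(\log n)})$. The proof encodes a path selection problem on trees by geometrically growing capacities, and then nests a covering gadget obtained from label cover in two ways: in depth, to create a gap in the cost of covering, and in scale, to convert that cost into lost profit.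
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Time is divided into timeslots $1,2,\dots,T$, and timeslot $t$ has a capacity $c(t)>0$; the largest and smallest capacities are $c_{\max}$ and $c_{\min}$. There is a set of \emph{jobs}, and each job comes with a set, its \emph{bag}, of possible scheduling \emph{instances}. An instance $u$ has a starting time $s(u)$ and an ending time $e(u)$, is \emph{active} exactly at the timeslots in $[s(u),e(u)]$, and has a profit $p(u)\ge 0$ and a demand $h(u)>0$. The total number of instances is $n$. A set $A$ of instances is \emph{feasible} if it contains at most one instance of each job and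
\[
\sum_{u\in A:\ t\in[s(u),e(u)]}h(u)\le c(t)\qquad\text{for every timeslot }t .
\]
The \emph{bag unsplittable flow problem on a line} (BagUFP) asks for a feasible $A$ maximizing $p(A)=\sum_{u\in A}p(u)$; the maximum is denoted $\mathrm{OPT}$. A \emph{$\varrho$-approximation} is an algorithm that always outputs a feasible $A$ with $p(A)\ge\mathrm{OPT}/\varrho$. To keep the word ``instance'' for scheduling instances, we call the data of a computational problem an \emph{input}. Numbers in an input are rationals written in binary, and $\log$ is the logarithm to base $2$.

The simplest cases are benign. With one timeslot and one instance per job, BagUFP is the knapsack problem. With all capacities and demands equal to $1$, one chooses pairwise disjoint intervals, at most one per job. If also all profits are $1$, a greedy rule gives a $2$-approximation: take an instance $u$ that ends first, delete every instance that overlaps $u$ or belongs to its job, and repeat. Every instance that overlaps $u$ is active at $e(u)$, so each step deletes at most two members of an optimal solution, one for the overlap and one for the job.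

Beyond these cases, the following is known. BagUFP has an $O(\log n)$-approximation running in time $O(n^2)$, which improves an earlier $O(\log\frac{c_{\max}}{c_{\min}})$-approximation; and under the \emph{no-bottleneck assumption} (NBA) $\max_u h(u)\le\min_t c(t)$ it has a $17$-approximation running in time $O(n^2)$. The question whether BagUFP has a polynomial-time approximation algorithm whose ratio is an absolute constant, independent of $n$, $T$, the capacities and the demands, is posed as open in~\cite{RA}.

It is tempting to guess that it does. If all capacities are equal, the NBA holds once the instances that fit nowhere are deleted. In general the NBA looks like a technical convenience: it compares the demand of an instance with the capacity of a slot at which the instance need not even be active. The instances that seem dangerous are the large ones, which use more than half of the smallest capacity on their own interval, and under equal capacities two large instances exclude each other exactly when they overlap, which is the interval case above. The guess is wrong, because under varying capacities large instances can overlap and still coexist. The pattern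 of exclusions is then no longer that of intervals on a line but that of paths in an arbitrary tree, and together with the bags this pattern is rich enough to defeat every constant.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every constant $\varrho\ge1$ it is NP-hard to approximate BagUFP within factor $\varrho$. This holds even when, for a constant $M=M(\varrho)$, all capacities and demands are integers at most $M$ (so $c_{\max}/c_{\min}\le M$), every job has at most $M$ instances, and all instances of a job have the same profit and the same demand. Hence, if $\mathrm{P}\ne\mathrm{NP}$, no polynomial-time algorithm for BagUFP has a ratio bounded by an absolute constant.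
\end{theorem}

NP-hardness is proved in gap form: a polynomial-time map sends a 3CNF formula $\varphi$ to an input of the restricted kind and a rational $\Theta$ with $\mathrm{OPT}>\varrho\,\Theta$ if $\varphi$ is satisfiable and $\mathrm{OPT}\le\Theta$ otherwise. Letting the parameters of the reduction grow slowly gives a ratio that tends to infinity, under a stronger assumption. Here $\mathrm{DTIME}(n^{O(\log n)})$ is the class of languages decidable in deterministic time $n^{K\log n}$ for some constant $K$.

\begin{theorem}\label{thm:growing}
For $c>0$ let $f_c(n)=\max\{1,\,c\,y/\log y\}$ with $y=\log\log\log n$ if $n\ge2^{2^{16}}$ (that is, $y\ge4$), and $f_c(n)=1$ for smaller $n$. There is an absolute constant $c>0$ such that, if BagUFP has a polynomial-time algorithm with ratio $f_c(n)$, then $\mathrm{NP}\subseteq\mathrm{DTIME}(n^{O(\log n)})$.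
\end{theorem}

\begin{corollary}\label{cor:ratio}
Let $\varrho^*(\kappa)$ be the infimum of the ratios achievable in polynomial time on inputs with $c_{\max}/c_{\min}\le\kappa$. Then $\varrho^*(\kappa)=O(1+\log\kappa)$, and if $\mathrm{P}\ne\mathrm{NP}$, then $\varrho^*(\kappa)\to\infty$ as $\kappa\to\infty$.
\end{corollary}

Section~\ref{sec:tree} embeds a path selection problem on trees into BagUFP; from then on we work with trees only. Section~\ref{sec:idea} introduces the gadget abstractly, as a \emph{covering system}, and works out the smallest case of the construction. Section~\ref{sec:lc} derives covering systems from label cover, which is the only external ingredient of the hardness proofs. Section~\ref{sec:cells} builds the tree, Sections~\ref{sec:complete} and~\ref{sec:sound} bound its optimum from below and above, and Section~\ref{sec:proofs} bounds its size and proves the theorems.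

\section{From paths in a tree to intervals on a line}\label{sec:tree}

In a rooted tree, $\mathrm{dep}(x)$ is the depth of the node $x$ (the root has depth $0$), and a node counts as an ancestor of itself; a \emph{proper} ancestor of $x$ is an ancestor other than $x$.

\begin{definition}
An input of \textsc{Tree} consists of a rooted tree and a set of instances. Each instance $v$ has a \emph{base} node $b_v$, a \emph{top} node $t_v$ that is an ancestor of $b_v$, a profit and a job; distinct instances have distinct bases. Let $[b_v,t_v]$ be the node set of the tree path from $b_v$ to $t_v$. Distinct instances $u,v$ \emph{conflict} if $b_u\in[b_v,t_v]$ or $b_v\in[b_u,t_u]$. A set of instances is \emph{feasible} if it has at most one instance per job and no conflicting pair. The goal is to maximize the total profit.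
\end{definition}

Two paths may share many nodes without conflict; only a base lying on the other path is forbidden.

\begin{lemma}\label{lem:embed}
An input of \textsc{Tree} can be transformed in polynomial time into an input of BagUFP with one timeslot per node and the same instances, jobs, profits and feasible sets, in which the slot of node $x$ has capacity $3^{\mathrm{dep}(x)+1}$ and instance $v$ has demand $h(v)=3^{\mathrm{dep}(b_v)+1}-3^{\mathrm{dep}(t_v)}$.
\end{lemma}

\begin{proof}
Order the nodes in preorder: first the root, then, one after another, the subtrees of its children, each in preorder. The descendants of a node form an interval in this order. Let $v$ be active exactly on the descendants of $b_v$. The demand is positive since $\mathrm{dep}(t_v)\le\mathrm{dep}(b_v)$, and all numbers have $O(1+\text{depth})$ bits.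

Let $A$ have no conflicting pair and fix a slot $x$. The members $v_1,\dots,v_s$ of $A$ active at $x$ have distinct bases $b_1,\dots,b_s$ on the path from the root to $x$; number them from top to bottom and let $t_1,\dots,t_s$ be their tops. The node $b_i$ is a proper ancestor of $b_{i+1}$ that is not in $[b_{i+1},t_{i+1}]$, so it lies strictly above $t_{i+1}$, that is, $3^{\mathrm{dep}(t_{i+1})}\ge3^{\mathrm{dep}(b_i)+1}$. The total demand at $x$ therefore telescopes:
\[
\sum_{i=1}^s\big(3^{\mathrm{dep}(b_i)+1}-3^{\mathrm{dep}(t_i)}\big)\le 3^{\mathrm{dep}(b_s)+1}-3^{\mathrm{dep}(t_1)}<3^{\mathrm{dep}(x)+1}.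
\]

Conversely, let $u\ne v$ with $b_u\in[b_v,t_v]$. Then $b_u$ is an ancestor of $b_v$, so both instances are active at the slot $b_v$, and $\mathrm{dep}(t_v)\le\mathrm{dep}(b_u)$. We have $h(u)\ge3^{\mathrm{dep}(b_u)+1}-3^{\mathrm{dep}(b_u)}=2\cdot3^{\mathrm{dep}(b_u)}>3^{\mathrm{dep}(t_v)}$, hence $h(u)+h(v)>3^{\mathrm{dep}(b_v)+1}$, and the capacity at $b_v$ is exceeded.
\end{proof}

For example, let $x_0,x_1,x_2$ be a chain of depths $0,1,2$, with capacities $3,9,27$. The instance $u$ with base and top $x_1$ has demand $6$. An instance with base $x_2$ and top $x_2$ has demand $18$ and fits beside $u$, although the two overlap in time and each uses two thirds of its smallest capacity; an instance with base $x_2$ and top $x_1$ has demand $24$ and does not fit. The demands exceed $c_{\min}=3$, so the NBA fails, as it must. With powers of $2$ in place of powers of $3$, the second pair would have demands $2$ and $6$ at a slot of capacity $8$, and the conflict would be missed.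

\begin{remark}\label{rem:easy}
Both the branching of the tree and the bags are needed for strong hardness. If the tree is a path, two instances conflict exactly when their paths intersect, because the lowest common node is then the higher of the two bases; this is the interval case of the introduction. If every job has one instance, dynamic programming solves \textsc{Tree} exactly: a set is conflict-free if and only if, for each member $v$, the deepest chosen base among the proper ancestors of $b_v$ has depth less than $\mathrm{dep}(t_v)$, so it suffices to compute, for each node $x$ and each value $i$ of the depth of the deepest chosen base properly above $x$, the best profit from bases among the descendants of $x$.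
\end{remark}

\section{Covering systems and the cost of a shadow}\label{sec:idea}

Consider instances of \textsc{Tree} that have a common top and whose bases are leaves of some subtree. They do not conflict with each other. What they cost is the union of their paths, which we call their \emph{shadow}: no other chosen base may lie in it. Paths that overlap share this cost. Serving many jobs with a small shadow is thus a covering problem, and the gadget below is a covering problem in which a perfect solution is hard to tell from the absence of any solution better than a random one.

\subsection{Covering systems}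

\begin{definition}\label{def:cover}
A \emph{covering system} with integer parameters $r\ge2$ and $k\ge1$ consists of a finite set $X$ of \emph{points} with a probability measure $\nu$, a finite probability space $\mathcal E$ of \emph{tests} $\tau$, each of positive probability, and sets $F_\tau\subseteq X$ with $|F_\tau|\le k$, such that $q(x):=\Pr_\tau[x\in F_\tau]$ satisfies
\begin{equation}\label{eq:q}
0<q(x)\le r\,\nu(x)\qquad\text{for all }x\in X .
\end{equation}
For $f:X\to[0,1]$ put
\[
\sigma(f)=r\sum_{x\in X}\nu(x)f(x),\qquad H(f)=\mathbb E_\tau\Big[1-\prod_{x\in F_\tau}\big(1-f(x)\big)\Big],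
\]
and write $\sigma(S)$, $H(S)$ when $f$ is the indicator function of $S\subseteq X$. The system is \emph{complete} if some $S\subseteq X$ with $\nu(S)=1/r$ meets $F_\tau$ for every $\tau$. It is \emph{$\theta$-sound} if $H(f)\le1-e^{-\sigma(f)}+\theta\,(1+\sigma(f))$ for all $f:X\to[0,1]$.
\end{definition}

If $S$ is a random set containing each $x$ independently with probability $f(x)$, then $\sigma(f)$ is its expected normalized size and $H(f)$ is the probability that it meets $F_\tau$. The union bound and \eqref{eq:q} give $H(f)\le\sum_xq(x)f(x)\le\sigma(f)$, so a set that meets every $F_\tau$ has $\sigma(S)\ge1$; a complete system has a hitting set that attains this bound. For comparison, if all $F_\tau$ have $r$ elements and $f$ is the constant $\sigma/r$, then $H(f)=1-(1-\sigma/r)^r$, which is close to $1-e^{-\sigma}$ for large $r$. Soundness says that nothing does noticeably better than such a blind random choice.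

\subsection{The smallest cell}\label{sub:small}

Given a covering system, take a path of $r$ nodes (the stem). Below its last node attach, for each $x\in X$, a path of $r^2$ nodes (the branch of $x$). Call all these nodes \emph{atoms}. Below the last node of the branch of $x$ attach one leaf, a \emph{port}, for each test $\tau$ with $x\in F_\tau$. The jobs are the tests; each port carries an instance with the port as base, the root as top, job $\tau$ and profit $\Pr[\tau]$. See Figure~\ref{fig:cell}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.75,yscale=0.55]
\draw (0,0)--(0,-1);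
\foreach \x/\n/\p/\q/\s in {-4.5/1/41/12/black,-1.5/2/12/23/white,1.5/3/23/34/black,4.5/4/34/41/white}{
  \draw (0,-1)--(\x,-2)--(\x,-5);
  \draw (\x-0.7,-6)--(\x,-5)--(\x+0.7,-6);
  \foreach \y in {-2,-3,-4,-5} \node[circle,draw,fill=\s,inner sep=1.8pt] at (\x,\y) {};
  \node[rectangle,draw,fill=\s,inner sep=2.2pt,label=below:{\small $\p$}] at (\x-0.7,-6) {};
  \node[rectangle,draw,fill=\s,inner sep=2.2pt,label=below:{\small $\q$}] at (\x+0.7,-6) {};
  \node at (\x+0.75,-3.5) {\small $x=\n$};
}
\foreach \y in {0,-1} \node[circle,draw,fill=black,inner sep=1.8pt] at (0,\y) {};
\end{tikzpicture}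
\caption{The smallest cell, for the covering system with $X=\{1,2,3,4\}$, uniform $\nu$, $r=k=2$, and four equally likely tests whose sets are $\{1,2\},\{2,3\},\{3,4\},\{4,1\}$. Circles are atoms. Squares are ports, labeled by their test; each port is the base of an instance whose path runs up to the root and whose job is the test. The hitting set $S=\{1,3\}$ serves all four jobs. Its shadow (black) contains on average $2+\frac12\cdot4=4$ of the $6$ atoms on a random root-to-port path.}
\label{fig:cell}
\end{figure}

Walk down from the root, entering the branch of $x$ with probability $\nu(x)$, and measure a shadow by the expected number of its atoms on this random path. If the chosen ports hang below the branches of the points in a nonempty set $S$, and below each of them, then the profit is at most $H(S)$ and the cost is $r+r^2\nu(S)=r\,(1+\sigma(S))$. The branch is $r$ times as long as the stem precisely so that an ideal hitting set pays the same amount in both. In units of $r$, the cost per unit of profit is at least $(1+\sigma)/H$. In a complete system one achieves $\sigma=1$, $H=1$ and the ratio $2$. In a sound system, if we ignore $\theta$, the ratio is at least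 $(1+\sigma)/(1-e^{-\sigma})$, and this exceeds $3$: the function $3(1-e^{-\sigma})-\sigma$ is largest at $e^\sigma=3$, where it equals $2-\ln3<1$.

\subsection{Amplifying the gap: stages}

To enlarge the gap we branch again at the end of each branch, $D$ times in all, with lengths growing by a factor $r$ each time; a job becomes a tree of tests, in which every point of $F_\tau$ leads to a fresh test one stage further down. Suppose that in the structure with one stage fewer, serving a fraction $f$ of the jobs costs at least $af$. With one more stage on top, choosing fractions $f(x)$ in the branches costs at least $1+a\,\sigma(f)$ in units of the new stem and serves a fraction $H(f)$. In the complete case the natural solution has $\sigma=H=1$, so its cost grows from $a$ to $a+1$ and equals $D+1$ after $D$ stages. In the sound case, for large $a$ the best $\sigma$ is small, and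
\[
\frac{1+a\sigma}{1-e^{-\sigma}}\approx\Big(\frac1\sigma+a\Big)\Big(1+\frac\sigma2\Big)=a+\frac12+\frac1\sigma+\frac{a\sigma}2 ,
\]
which is minimized at $\sigma=\sqrt{2/a}$ with value about $a+\sqrt{2a}$. So $\sqrt a$ grows by a constant per stage, and the cost is quadratic in $D$. The next lemma is the rigorous version; it gives up the factor $\sqrt2$ to absorb the error $\theta$.

\begin{lemma}\label{lem:growth}
Let $a\ge1$, $a'=a+\sqrt a$, $\theta\ge0$ and $a'\theta\le\frac18$. Then $1+a\sigma\ge a'\big(1-e^{-\sigma}+\theta(1+\sigma)\big)$ for all $\sigma\ge0$.
\end{lemma}

\begin{proof}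
Since $a'\theta(1+\sigma)\le\frac18+\frac18\sigma$, it suffices to show $a'(1-e^{-\sigma})-\tilde a\sigma\le\frac78$, where $\tilde a=a-\frac18\ge\frac78a$. The left side is concave in $\sigma$ with derivative $a'e^{-\sigma}-\tilde a$, so its maximum is attained at $e^\sigma=a'/\tilde a=:1+\eta$ and equals $a'-\tilde a-\tilde a\ln(1+\eta)=\tilde a\,(\eta-\ln(1+\eta))\le\tilde a\eta^2/2$. Now $\eta=(\sqrt a+\frac18)/\tilde a\le\frac98\sqrt a/\tilde a$, so the maximum is at most $\frac{81}{64}\cdot\frac a{2\tilde a}\le\frac{81}{112}<\frac78$.
\end{proof}

Define $a_0=1$ and $a_{d+1}=a_d+\sqrt{a_d}$. For $a\ge1$ we have $(\sqrt a+\frac25)^2=a+\frac45\sqrt a+\frac4{25}\le a+\sqrt a\le(\sqrt a+\frac12)^2$, so $\sqrt{a_d}$ increases by at least $\frac25$ and at most $\frac12$ per step: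
\begin{equation}\label{eq:aD}
\Big(1+\frac{2d}5\Big)^2\le a_d\le\Big(1+\frac d2\Big)^2\qquad(d\ge0).
\end{equation}

\subsection{Paying the cost in profit: levels}

So far the cost of a shadow is bookkeeping: in the smallest cell nothing is lost by shading everything. To make it real we replace every atom by a smaller copy of the whole structure, with its own jobs, and repeat this $L$ times, scaling profits so that each level offers total profit $1$. Pretend that a smaller copy touched by a shadow is entirely lost. If serving all jobs of a copy shades a fraction $\alpha$ of the next smaller copies, then serving everything that is still available, level by level, earns $1+(1-\alpha)+(1-\alpha)^2+\cdots$, which is of order $1/\alpha$ once $L\ge1/\alpha$. Profit is inversely proportional to cost, and a gap $a_D/(D+1)$ in cost becomes a gap of the same order in profit. The pretense is false, since a shadow that crosses a smaller copy blocks only the ports through which it leaves that copy. Two features of the construction in Section~\ref{sec:cells}, the lengths of the stems and the probabilities of the ports, serve to bound what can be gained in this way.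

\section{Covering systems from label cover}\label{sec:lc}

A \emph{label cover} input consists of a bipartite multigraph $(U,V,E)$ without isolated vertices, finite alphabets $\Sigma_U,\Sigma_V$, and a map $\pi_\epsilon:\Sigma_U\to\Sigma_V$ for each edge $\epsilon\in E$. A labeling $\psi$ assigns an element of $\Sigma_U$ to each vertex of $U$ and an element of $\Sigma_V$ to each vertex of $V$; it \emph{satisfies} $\epsilon=(u,v)$ if $\pi_\epsilon(\psi(u))=\psi(v)$. The value $\mathrm{val}$ is the maximum fraction of satisfied edges. In this section $u$ and $v$ denote vertices of the graph. We use the PCP theorem \cite{ALMSS,AS} combined with parallel repetition \cite{Raz} in its standard label cover form.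

\begin{theorem}[label cover]\label{thm:lc}
There are absolute constants $\gamma,K_0>0$ and an algorithm that, given an integer $\ell\ge1$ and a 3CNF formula $\varphi$ of size $n_0\ge2$, computes in time $n_0^{K_0\ell}$ a label cover input with $|U|,|V|,|E|\le n_0^{K_0\ell}$ and alphabets whose sizes lie in $[2,2^{K_0\ell}]$ and depend only on $\ell$, such that $\mathrm{val}=1$ if $\varphi$ is satisfiable and $\mathrm{val}\le2^{-\gamma\ell}$ otherwise.
\end{theorem}

Decreasing $\gamma$ and increasing $K_0$ only weakens the statement, so we assume that $1/\gamma$ and $K_0$ are integers.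

Fix a label cover input and an integer $m\ge2$, and write $[m]=\{1,\dots,m\}$. Put $r=|\Sigma_U|$, $k=mr$, $X=U\times\Sigma_U$ and $\nu(u,a)=\deg(u)/(|E|\,r)$. A test $\tau=(v,\epsilon_1,\dots,\epsilon_m,z)$ is drawn as follows: $v\in V$ with probability $\deg(v)/|E|$; then independent uniform edges $\epsilon_1,\dots,\epsilon_m$ at $v$, with endpoints $u_1,\dots,u_m\in U$; and, independently, a uniform map $z:\Sigma_V\to[m]$. Set
\[
F_\tau=\{(u_i,a):\ i\in[m],\ a\in\Sigma_U,\ z(\pi_{\epsilon_i}(a))=i\}.
\]
The map $z$ distributes the labels of $v$ at random among $m$ neighbors of $v$, and a label of $u_i$ counts when its projection was given to $i$. If the neighbors agree on a projected label, that label was given to one of them, and the test is passed for certain. If their projected labels are all different, each is given to the right neighbor independently with probability $1/m$, which is the behavior of a blind random choice.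

\begin{lemma}\label{lem:system}
This is a covering system with parameters $r$ and $k=mr$, and it is complete if $\mathrm{val}=1$.
\end{lemma}

\begin{proof}
We have $|F_\tau|\le mr$ by definition. Each $\epsilon_i$ is uniform in $E$, so $\Pr[u_i=u]=\deg(u)/|E|$, and given the edges, $z(\pi_{\epsilon_i}(a))=i$ has probability $1/m$. Hence $q(u,a)\le m\cdot\frac{\deg(u)}{|E|}\cdot\frac1m=r\nu(u,a)$, and $q(u,a)\ge\frac{\deg(u)}{|E|}\cdot\frac1m>0$ because $u$ is not isolated. If $\psi$ satisfies all edges, let $S=\{(u,\psi(u)):u\in U\}$. Then $\nu(S)=\sum_u\deg(u)/(|E|r)=1/r$, and for any test, $i=z(\psi(v))$ satisfies $z(\pi_{\epsilon_i}(\psi(u_i)))=z(\psi(v))=i$, so $(u_i,\psi(u_i))\in F_\tau\cap S$.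
\end{proof}

\begin{lemma}\label{lem:soundgadget}
Let $0<\theta\le1$, $m=\lceil2/\theta\rceil$, $\Lambda=\lceil2m/\theta\rceil$ and $\delta=\theta/(m^2\Lambda^2)$. If $\mathrm{val}\le\delta$, the covering system is $\theta$-sound.
\end{lemma}

\begin{proof}
\emph{Sets.} Let $S\subseteq X$, $S_u=\{a:(u,a)\in S\}$ and $\sigma=\sigma(S)=\sum_u\frac{\deg(u)}{|E|}|S_u|$, so that $\mathbb E|S_{u_i}|=\sigma$ for each $i$. Given $v$ and the edges, put $\Pi_i=\pi_{\epsilon_i}(S_{u_i})\subseteq\Sigma_V$. Then $F_\tau\cap S=\emptyset$ if and only if $z(y)\ne i$ for all $i$ and all $y\in\Pi_i$. If the $\Pi_i$ are pairwise disjoint, these conditions concern distinct values of $z$ and hold together with probability $(1-\frac1m)^{\sum_i|\Pi_i|}\ge(1-\frac1m)^{\sum_i|S_{u_i}|}$. Let $\mathcal B$ be the event that the $\Pi_i$ are not pairwise disjoint. By Jensen's inequality for the convex function $s\mapsto(1-\frac1m)^s$,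
\[
\Pr[F_\tau\cap S=\emptyset]\ \ge\ \mathbb E\big[(1-\tfrac1m)^{\sum_i|S_{u_i}|}\big]-\Pr[\mathcal B]\ \ge\ (1-\tfrac1m)^{m\sigma}-\Pr[\mathcal B].
\]
An intersection $\Pi_i\cap\Pi_j\neq\emptyset$ reveals a consistent pair of labels, but it can be turned into a good labeling only when the lists $S_{u_i},S_{u_j}$ are short. So let $\mathcal B_{ij}$ be the event that $|S_{u_i}|,|S_{u_j}|\le\Lambda$ and $\Pi_i\cap\Pi_j\ne\emptyset$; then
\[
\Pr[\mathcal B]\le\sum_i\Pr[|S_{u_i}|>\Lambda]+\sum_{i<j}\Pr[\mathcal B_{ij}],
\]
and the first sum is at most $m\sigma/\Lambda$ by Markov's inequality. For the second, define a random labeling. Each $u\in U$ takes a uniform element of $S_u$ if $1\le|S_u|\le\Lambda$, and a fixed label otherwise. Each $v\in V$ picks a uniform incident edge $\epsilon'=(u',v)$ and, independently of everything else, a uniform element of $S_{u'}$ if $1\le|S_{u'}|\le\Lambda$ (a fixed element of $\Sigma_U$ otherwise), and takes its image under $\pi_{\epsilon'}$. Let $\epsilon=(u,v)$ be a uniform edge. Then $v$ has law $\deg(v)/|E|$ and, given $v$, the edges $\epsilon,\epsilon'$ are independent and uniform at $v$, so $(\epsilon,\epsilon')$ is distributed like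 $(\epsilon_i,\epsilon_j)$. If $|S_u|,|S_{u'}|\le\Lambda$ and $\pi_\epsilon(a)=\pi_{\epsilon'}(a')$ for some $a\in S_u$, $a'\in S_{u'}$, then $u$ picks $a$ and $v$ picks $a'$ with probability at least $\Lambda^{-2}$, because the two picks are independent even when $u=u'$, and then $\epsilon$ is satisfied. Thus $\delta\ge\mathrm{val}\ge\Lambda^{-2}\Pr[\mathcal B_{ij}]$. There are at most $m^2/2$ pairs, so
\begin{equation}\label{eq:setbound}
H(S)\le g(\sigma(S)),\qquad g(\sigma):=1-(1-\tfrac1m)^{m\sigma}+\tfrac m\Lambda\,\sigma+\tfrac{m^2}2\Lambda^2\delta .
\end{equation}

\emph{Functions.} Given $f$, let $S$ contain each $x$ independently with probability $f(x)$. Then $H(f)=\mathbb E\,H(S)$ and $\mathbb E\,\sigma(S)=\sigma(f)$. Since $g$ is concave, \eqref{eq:setbound} and Jensen's inequality give $H(f)\le g(\sigma(f))$.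

\emph{Errors.} As $m\ge2$, we have $m\ln\frac1{1-1/m}=\sum_{i\ge1}\frac1{i\,m^{i-1}}\le1+\frac1{2(m-1)}\le1+\frac1m$, so
\[
1-(1-\tfrac1m)^{m\sigma}\le1-e^{-\sigma-\sigma/m}=1-e^{-\sigma}+e^{-\sigma}(1-e^{-\sigma/m})\le1-e^{-\sigma}+\tfrac\sigma m .
\]
With $\frac1m\le\frac\theta2$, $\frac m\Lambda\le\frac\theta2$ and $\frac{m^2}2\Lambda^2\delta=\frac\theta2$ we get $g(\sigma)\le1-e^{-\sigma}+\theta\sigma+\frac\theta2$.
\end{proof}

For the running time we record the size of the system. The \emph{bit length} of a positive rational is the number of binary digits of its numerator plus that of its denominator, in lowest terms. It is subadditive under products and quotients, and a multiple of $1/Z$ in $(0,1]$, with $Z$ a positive integer, has bit length at most $2+2\log Z$.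

\begin{proposition}\label{prop:gadget}
Let $\theta\in(0,1]$ be rational, let $m,\Lambda,\delta$ be as in Lemma~\ref{lem:soundgadget}, and let $\ell=\gamma^{-1}\lceil\log(1/\delta)\rceil$. From $\theta$ and a 3CNF formula $\varphi$ of size $n_0\ge2$ one obtains a covering system that is complete if $\varphi$ is satisfiable and $\theta$-sound otherwise. Its parameters $r\le2^{K_0\ell}$ and $k=mr$ depend only on $\theta$. The number $J=\log\max(|X|,|\mathcal E|)$ and a common bound $B\ge2$ on the bit lengths of all $\nu(x)$, $q(x)$, $\Pr[\tau]$ satisfy
\begin{align}
J&\le(m+1)K_0\ell\log n_0+2^{K_0\ell}\log m,\label{eq:J}\\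
B&\le2+2K_0\ell+2^{K_0\ell+1}\log m+2\big(m\,n_0^{K_0\ell}+1\big)K_0\ell\log n_0,\label{eq:B}
\end{align}
and the system, with all these numbers, is computed in time polynomial in $n_0^{K_0\ell}$, $2^J$, $B$ and the bit length of $\theta$.
\end{proposition}

\begin{proof}
Apply Theorem~\ref{thm:lc} with $\ell$; then $2^{-\gamma\ell}\le\delta$, and Lemmas~\ref{lem:system} and~\ref{lem:soundgadget} give the first two claims. Next, $|\mathcal E|\le|V|\,|E|^m\,m^{|\Sigma_V|}$ and $|X|=|U|\,r\le n_0^{2K_0\ell}$, which gives \eqref{eq:J}. Every $\Pr[\tau]=\frac{\deg(v)}{|E|}\deg(v)^{-m}m^{-|\Sigma_V|}$, and hence every $q(x)$, is a multiple of $1/Z$ with $Z=|E|\,m^{|\Sigma_V|}\prod_{v\in V}\deg(v)^m$, and $\nu(x)$ is a multiple of $1/(|E|r)$. Both $\log Z$ and $\log(|E|r)$ are at most $\log r+|\Sigma_V|\log m+(m|V|+1)\log|E|$, which gives \eqref{eq:B}. The numbers $q(x)$ are found by enumerating the tests.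
\end{proof}

\section{Cells}\label{sec:cells}

Fix a covering system with parameters $r,k$ and an integer $D\ge1$, the number of stages. Put
\[
R=\sum_{d=0}^Dr^d,\quad N_d=r^{D+d},\quad N=\sum_{d=0}^DN_d=N_0R,\quad\alpha=\frac{D+1}R\le1,\quad L=\Big\lceil\frac1\alpha\Big\rceil\le R .
\]
We construct an input $\mathcal I_D$ of \textsc{Tree}.

\subsection{The recursive construction}

A \emph{measured tree} is a rooted tree with positive transition probabilities from each non-leaf node to its children. Its leaves are called \emph{exits}. The transition probabilities define a random path from the root to an exit, and $\mu$ denotes the resulting measure on exits. The \emph{series composition} of two measured trees attaches, by an edge of transition probability $1$, the root of a fresh copy of the second tree to each exit of the first; compositions of several trees are formed by iterating.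

\emph{Cells} of levels $0,1,\dots,L$ are measured trees. The cell of level $0$ is a single node, an \emph{atom}. Let $j\ge1$. The \emph{corridor} $W_d$ $(0\le d\le D)$ is the series composition of $N_d$ cells of level $j-1$. For $d=D,D-1,\dots,0$ we define a measured tree $Y_d$ and a finite probability space of \emph{groups} of $Y_d$; each group $g$ has a set $\mathrm{Leaves}(g)$ of exits of $Y_d$.
\begin{itemize}
\item $Y_D=W_D$. A group is an exit $\omega$ of $W_D$, with probability $\mu(\omega)$ and leaf set $\{\omega\}$.
\item For $d<D$, the tree $Y_d$ is $W_d$ with a copy $Y_{d+1}^{\omega,x}$ of $Y_{d+1}$ attached by an edge below $\omega$, for each exit $\omega$ of $W_d$ and each $x\in X$; this edge has transition probability $\nu(x)$. A group is a triple $(\omega,\tau,(g_x)_{x\in F_\tau})$, where $\omega$ is a random exit of $W_d$ with law $\mu$, $\tau$ is an independent random test, and the $g_x$ are independent random groups of the trees $Y_{d+1}^{\omega,x}$. Its leaf set is $\bigcup_{x\in F_\tau}\mathrm{Leaves}(g_x)$.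
\end{itemize}
By induction $|\mathrm{Leaves}(g)|\le k^{D-d}$ for groups of $Y_d$. Let $P(g)$ be the probability of a group $g$ of $Y_0$, and for an exit $\lambda$ of $Y_0$ let $\bar P(\lambda)=\sum_{g:\,\lambda\in\mathrm{Leaves}(g)}P(g)$. The \emph{cell of level $j$} is $Y_0$ with a new child $b_{\lambda,g}$, a \emph{port}, below $\lambda$ for each exit $\lambda$ of $Y_0$ and each group $g$ with $\lambda\in\mathrm{Leaves}(g)$; the transition probability from $\lambda$ to $b_{\lambda,g}$ is $P(g)/\bar P(\lambda)$. Lemma~\ref{lem:port} shows $\bar P(\lambda)>0$, so every $\lambda$ receives a port and the exits of the cell are its ports. A group with empty leaf set has no port and will give no job.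

Inside a cell, a copy of $Y_d$, and the copy of $W_d$ with which it begins, is reached from the root through edges labeled by points $x_1,\dots,x_d$; this sequence is its \emph{address}. The address of an exit $\lambda$ of $Y_0$ is that of the copy of $W_D$ containing it. For $D=1$ and $j=1$ the corridors are paths with $r$ and $r^2$ atoms, groups correspond to tests, and we recover the cell of Section~\ref{sub:small}.

Ports are needed because several groups share a leaf $\lambda$, while bases must be distinct. Their probabilities are chosen proportional to $P(g)$ so that a solution cannot serve many groups through ports that the random path rarely uses.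

\begin{lemma}\label{lem:port}
Let $\lambda$ be an exit of $Y_0$ with address $x_1,\dots,x_D$. Then
\[
\bar P(\lambda)=\mu(\lambda)\prod_{i=1}^D\frac{q(x_i)}{\nu(x_i)}>0,\qquad
\mu(b_{\lambda,g})=P(g)\prod_{i=1}^D\frac{\nu(x_i)}{q(x_i)}\ \ge\ r^{-D}P(g).
\]
\end{lemma}

\begin{proof}
We show by downward induction on $d$ that an exit $\lambda$ of $Y_d$ reached through $x_{d+1},\dots,x_D$ lies in the leaf set of a random group of $Y_d$ with probability $\mu(\lambda)\prod_{i>d}q(x_i)/\nu(x_i)$. For $d=D$ this is the definition. For $d<D$ let $\lambda$ lie in $Y_{d+1}^{\omega,x}$, $x=x_{d+1}$, and have measure $\mu'(\lambda)$ there, so that $\mu(\lambda)=\mu(\omega)\nu(x)\mu'(\lambda)$. The exit $\lambda$ is a leaf of the random group exactly when its first entry is $\omega$, $x\in F_\tau$, and $\lambda\in\mathrm{Leaves}(g_x)$, which has probability $\mu(\omega)\,q(x)\,\mu'(\lambda)\prod_{i>d+1}q(x_i)/\nu(x_i)$. This proves the first formula. The second follows from $\mu(b_{\lambda,g})=\mu(\lambda)P(g)/\bar P(\lambda)$, and both inequalities follow from \eqref{eq:q}.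
\end{proof}

\subsection{How cells lie in the tree}

The tree $\mathcal T$ of $\mathcal I_D$ is the cell of level $L$, and $\xi$ is its random root-to-exit path. From now on ``cell'' means a copy occurring in $\mathcal T$. Composing and attaching add edges but no nodes, so the node set of a cell $C$ of level $j\ge1$ is the disjoint union of its ports and of the node sets of the level-$(j-1)$ cells in its corridors, its \emph{direct subcells}. Every cell other than $\mathcal T$ is a direct subcell of exactly one cell. We write $C'\subseteq C$ if $C'$ is reached from $C$ by passing zero or more times to a direct subcell, and $C'\subsetneq C$ if also $C'\ne C$.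

\begin{lemma}\label{lem:struct}
\begin{enumerate}
\item[(S1)] Two distinct cells are either strictly nested or have no common node.
\item[(S2)] If a port of $C$ is a node of a cell $C'$, then $C\subseteq C'$. In particular a node is a port of at most one cell.
\item[(S3)] A cell $C$ is a subtree of $\mathcal T$ with a root $\mathrm{root}(C)$. If $\xi$ meets $C$, then $\xi\cap C$ is a contiguous segment from $\mathrm{root}(C)$ to an exit of $C$, and given that $\xi$ meets $C$, this segment is distributed as the random path of $C$.
\item[(S4)] A root-to-exit path of a level-$j$ cell meets exactly $N^{j-i}$ cells of level $i\le j$ and has exactly $1+N+\dots+N^j\le2N^j$ nodes.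
\end{enumerate}
\end{lemma}

\begin{proof}
(S1) If neither cell is inside the other, they lie in different direct subcells of the smallest cell containing both, and these are disjoint.

(S2) The cells share a node, so they are equal or nested. If $C'\subsetneq C$, then $C'$ lies in a direct subcell of $C$, which contains no port of $C$.

(S3) Every node of $C$ other than its root has its parent in $C$, so $\xi$ can enter $C$ only at the root, and only once. Let $C=C_0\subsetneq C_1\subsetneq\dots\subsetneq C_s=\mathcal T$ be the chain in which each cell is a direct subcell of the next. The edges added when $C_{i+1}$ is assembled start at exits of its direct subcells. Those starting in $C_i$ start at exits of $C$ if $i=0$, and at ports of $C_i$, which are not nodes of $C$, if $i\ge1$. So a node of $C$ that is not an exit of $C$ has the same children and transition probabilities in $\mathcal T$ as in $C$.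

(S4) A path through a cell of level $j\ge1$ crosses one copy of each $W_0,\dots,W_D$, hence $\sum_dN_d=N$ direct subcells, and ends at one port. Induction on $j$ gives both counts, and $N\ge2$ gives the inequality.
\end{proof}

Within a cell, copies of $W_d$ and $Y_d$ are also extended only at their exits, so (S3) holds for them as well.

\subsection{Instances and profits}

For a cell $C$ of level $j$ put $w(C)=\Pr[\xi\text{ visits }C]\cdot N^{-(L-j)}$. By (S4), $\xi$ contains $N^L$ atoms, of which $N^j$ lie in $C$ when $C$ is visited, so $w(C)$ is the expected fraction of the atoms of $\xi$ that lie in $C$. Since $\xi$ visits exactly $N^{L-j}$ cells of level $j$,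
\begin{equation}\label{eq:wsum}
\sum_{C\text{ of level }j}w(C)=1\qquad(0\le j\le L).
\end{equation}
For each cell $C$ of level $j\ge1$ and each port $b_{\lambda,g}$ of $C$ there is one instance, an \emph{instance of $C$}, with base $b_{\lambda,g}$, top $\mathrm{root}(C)$, job $(C,g)$ and profit $w(C)P(g)$. By (S2) the bases are distinct. A job has at most $k^D$ instances; they have the same profit, the same top, and by (S4) bases of the same depth, so they receive the same demand in Lemma~\ref{lem:embed}. This defines $\mathcal I_D$.

For a feasible set $A$, let $\mathrm{cov}(C)$ be the total $P$-weight of the groups $g$ such that $A$ contains an instance of the job $(C,g)$. Then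
\begin{equation}\label{eq:profit}
p(A)=\sum_{C\text{ of level}\,\ge1}w(C)\,\mathrm{cov}(C).
\end{equation}

\section{The complete case}\label{sec:complete}

\begin{lemma}\label{lem:complete}
If the covering system is complete, then $\mathrm{OPT}(\mathcal I_D)\ge(1-\frac1e)\frac R{D+1}$.
\end{lemma}

\begin{proof}
Let $S\subseteq X$ have $\nu(S)=1/r$ and meet every $F_\tau$. Call a copy of a corridor in a cell \emph{marked} if all points of its address lie in $S$; the copy of $W_0$, whose address is empty, is marked. Call a cell $C$ \emph{available} if in the chain $C=C_0\subsetneq\dots\subsetneq C_s=\mathcal T$ of direct subcells no $C_i$ lies in a marked corridor of $C_{i+1}$. Thus $\mathcal T$ is available, the available direct subcells of an available cell are those in unmarked corridors, and no cell inside a direct subcell in a marked corridor is available.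

Every group $g$ of a copy of $Y_d$ has a leaf reached only through points of $S$: for $d=D$ take its only leaf, and for $g=(\omega,\tau,(g_x))$ take $x\in F_\tau\cap S$ and apply induction to $g_x$. For each available cell $C$ of level at least $1$ and each group $g$ of $C$, choose such a leaf $\lambda$ and put the instance with base $b_{\lambda,g}$ into $A$.

\emph{Feasibility.} One instance per job is chosen. Suppose $u\ne v$ in $A$ are instances of $C_u,C_v$ with $b_u\in[b_v,\mathrm{root}(C_v)]$. Then $b_u$ is a node of $C_v$ and a proper ancestor of $b_v$, so it is not a leaf of $C_v$, hence not a port of $C_v$, and it lies in a direct subcell $C'$ of $C_v$ in a corridor on the path from $\mathrm{root}(C_v)$ to $b_v$. The address of that corridor is a prefix of the address of the leaf chosen for $v$, so the corridor is marked. By (S2), $C_u\subseteq C'$, so $C_u$ is not available, a contradiction.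

\emph{Value.} Let $C$ be a cell of level $j\ge1$. Given that $\xi$ visits $C$, it visits $N$ direct subcells, and the points on its way are independent with law $\nu$, so the copy of $W_d$ that it crosses is marked with probability $r^{-d}$. The expected number of visited direct subcells in marked corridors is $\sum_dN_dr^{-d}=(D+1)N_0=\alpha N$. Multiplying by $\Pr[\xi\text{ visits }C]\,N^{-(L-j+1)}$, we see that the direct subcells of $C$ in unmarked corridors have total weight $(1-\alpha)w(C)$. So the available cells of level $j$ have total weight $(1-\alpha)^{L-j}$, each has $\mathrm{cov}=1$ when $j\ge1$, and by \eqref{eq:profit}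
\[
p(A)=\sum_{j=1}^L(1-\alpha)^{L-j}=\frac{1-(1-\alpha)^L}\alpha\ge\frac{1-e^{-\alpha L}}\alpha\ge\frac{1-1/e}\alpha ,
\]
because $\alpha L\ge1$.
\end{proof}

For the system of Figure~\ref{fig:cell} with $D=1$ we have $R=3$, $\alpha=\frac23$, $L=2$, and this solution earns $1+\frac13$.

\section{The sound case}\label{sec:sound}

Put $\theta_D=\frac1{8(1+D/2)^2}$, so that $a_d\theta_D\le\frac18$ for all $d\le D$ by \eqref{eq:aD}. Throughout this section the covering system is $\theta_D$-sound and $A$ is a feasible set. For a cell $C$ of level at least $1$, the \emph{shadow} $Q(C)$ is the union of the paths $[b_v,\mathrm{root}(C)]$ over the instances $v$ of $C$ in $A$. It is a set of nodes of $C$, and an ancestor of a node of $Q(C)$ that lies in $C$ belongs to $Q(C)$.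

\subsection{The cost of a shadow}

\begin{lemma}\label{lem:cost}
Let $C$ have level $j\ge1$. Given that $\xi$ visits $C$, the expected number of atoms of $Q(C)$ on $\xi$ is at least $N^{j-1}N_0\,a_D\,\mathrm{cov}(C)$.
\end{lemma}

\begin{proof}
For a copy $Y$ of $Y_d$ in the construction of $C$, let $\mathrm{cov}(Y)$ be the probability that a random group of $Y$ has a leaf in $Q(C)$, and let $\mathrm{cost}(Y)$ be the expected number of atoms of $Y\cap Q(C)$ on $\xi$, given that $\xi$ enters $Y$. We prove by downward induction on $d$ that
\begin{equation}\label{eq:cost}
\mathrm{cost}(Y)\ge N^{j-1}N_d\,a_{D-d}\,\mathrm{cov}(Y).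
\end{equation}
The case $d=0$ gives the lemma: if the instance at $b_{\lambda,g}$ is in $A$, then $\lambda\in\mathrm{Leaves}(g)\cap Q(C)$, so $\mathrm{cov}(C)\le\mathrm{cov}(Y_0)$. Note that by (S4) a path through a copy of $W_d$ contains $N_dN^{j-1}$ atoms, and that all of them lie in $Q(C)$ if the exit $\omega$ at which the path ends does.

For $d=D$ we have $\mathrm{cov}(Y)=\Pr[\omega\in Q(C)]$ for the random exit $\omega$, so $\mathrm{cost}(Y)\ge N_DN^{j-1}\mathrm{cov}(Y)$, and $a_0=1$.

Let $d<D$. For an exit $\omega$ of the corridor with which $Y$ begins, put $f_\omega(x)=\mathrm{cov}(Y_{d+1}^{\omega,x})$. Given $\omega$ and $\tau$, the groups $g_x$ are independent, so the random group misses $Q(C)$ with probability $\prod_{x\in F_\tau}(1-f_\omega(x))$, and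
\[
\mathrm{cov}(Y)=\sum_\omega\mu(\omega)H(f_\omega).
\]
This is why soundness was defined for functions and not only for sets. If $\omega\notin Q(C)$, no node of $Y$ below $\omega$ is in $Q(C)$, so $f_\omega=0$ and $H(f_\omega)=0$. If $\omega\in Q(C)$, then given that $\xi$ passes through $\omega$, the expected number of atoms of $Y\cap Q(C)$ on $\xi$ is, by induction and $N_{d+1}=rN_d$,
\begin{align*}
N_dN^{j-1}+\sum_x\nu(x)\,\mathrm{cost}(Y_{d+1}^{\omega,x})
&\ge N^{j-1}\Big(N_d+N_{d+1}a_{D-d-1}\sum_x\nu(x)f_\omega(x)\Big)\\
&=N^{j-1}N_d\big(1+a_{D-d-1}\,\sigma(f_\omega)\big)\ \ge\ N^{j-1}N_d\,a_{D-d}\,H(f_\omega),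
\end{align*}
where the last step is Lemma~\ref{lem:growth} with $a=a_{D-d-1}$, $a'=a_{D-d}$, followed by $\theta_D$-soundness. Averaging over $\omega$ gives \eqref{eq:cost}.
\end{proof}

\subsection{Exposed and shaded cells}

If the shadows of distinct cells were disjoint, Lemma~\ref{lem:cost} and the budget of $N^L$ atoms on $\xi$ would finish the proof. They need not be. Let $C'$ be the direct subcell at the root of a cell $C$ of level $2$. An instance $v$ of $C$ crosses $C'$ through one port, an instance of $C'$ based at another port does not conflict with $v$, and $\mathrm{root}(C)$ lies in both shadows. We therefore call a cell $C'$ of level at least $1$ \emph{shaded} if $\mathrm{root}(C')\in Q(C)$ for some cell $C\supsetneq C'$, and \emph{exposed} otherwise. The budget argument handles exposed cells. Shaded cells earn little for another reason: once $\xi$ passes through a chosen base it has left $Q(C)$ for good, so along $\xi$ this happens at most once among the cells shaded by $C$.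

\begin{lemma}\label{lem:sound}
If the covering system is $\theta_D$-sound, then $\mathrm{OPT}(\mathcal I_D)\le\frac R{a_D}+1$.
\end{lemma}

\begin{proof}
\emph{Exposed cells.} The shadows of distinct exposed cells have no common atom. Indeed, if an atom lies in $Q(C_1)\cap Q(C_2)$ with $C_1\ne C_2$, then by (S1) we may assume $C_2\subsetneq C_1$; the node $\mathrm{root}(C_2)$ is an ancestor of the atom and lies in $C_1$, so it lies in $Q(C_1)$ and $C_2$ is shaded. Since $\xi$ contains $N^L$ atoms, Lemma~\ref{lem:cost} gives
\[
\sum_{C\text{ exposed}}\Pr[\xi\text{ visits }C]\,N^{j(C)-1}N_0\,a_D\,\mathrm{cov}(C)\le N^L,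
\]
where $j(C)$ is the level of $C$. As $\Pr[\xi\text{ visits }C]\,N^{j(C)-1}=w(C)N^{L-1}$,
\begin{equation}\label{eq:exposed}
\sum_{C\text{ exposed}}w(C)\,\mathrm{cov}(C)\le\frac N{N_0a_D}=\frac R{a_D}.
\end{equation}

\emph{Shaded cells.} For a cell $C'$ of level at least $1$ let $\mathcal A(C')$ be the event that $\xi$ visits $C'$ and leaves it through a port that is the base of a member of $A$. Each group counted in $\mathrm{cov}(C')$ has a chosen port, different groups have different ports, and so (S3) and Lemma~\ref{lem:port} give
\begin{equation}\label{eq:exit}
\Pr[\mathcal A(C')]\ge\Pr[\xi\text{ visits }C']\;r^{-D}\,\mathrm{cov}(C').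
\end{equation}
Charge each shaded cell $C'$ to one cell $C\supsetneq C'$ with $\mathrm{root}(C')\in Q(C)$, and write $C'\to C$. Fix $C$ of level $j$. We claim that the events $\mathcal A(C')$ with $C'\to C$ are pairwise disjoint. Suppose that $\mathcal A(C')$ and $\mathcal A(C'')$ hold for the same path $\xi$, with $C'\ne C''$ and chosen bases $b',b''$ on $\xi$, ports of $C'$ and $C''$. By (S1) and symmetry there are two cases.
\begin{itemize}
\item $C''\subsetneq C'$. Then $b''\in\xi\cap C'=[b',\mathrm{root}(C')]$ by (S3), and $b''\ne b'$ by (S2). As $\mathrm{root}(C')$ is the top of the instance based at $b'$, the instances at $b'$ and $b''$ conflict.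
\item $C'$ and $C''$ are disjoint and $\xi$ visits $C'$ first. Then $b'$ is an ancestor of $\mathrm{root}(C'')\in Q(C)$ and lies in $C$, so $b'\in Q(C)$: there is an instance $v\in A$ of $C$ with $b'\in[b_v,\mathrm{root}(C)]$. Since $b_v$ is a port of $C$ and $b'$ is a port of $C'\neq C$, we have $b'\ne b_v$ by (S2), and $v$ conflicts with the instance at $b'$.
\end{itemize}
Both cases contradict the feasibility of $A$. Each event $\mathcal A(C')$ with $C'\to C$ implies that $\xi$ visits $C$, so \eqref{eq:exit} gives $\sum_{C'\to C}\Pr[\xi\text{ visits }C']\,\mathrm{cov}(C')\le r^D\Pr[\xi\text{ visits }C]$. Such $C'$ have level at most $j-1$, so $w(C')\le\Pr[\xi\text{ visits }C']\,N^{-(L-j)-1}$, and therefore $\sum_{C'\to C}w(C')\,\mathrm{cov}(C')\le\frac{r^D}Nw(C)$. Summing over all cells $C$ of levels $1,\dots,L$ with \eqref{eq:wsum}, and using $N=r^DR$,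
\begin{equation}\label{eq:shaded}
\sum_{C'\text{ shaded}}w(C')\,\mathrm{cov}(C')\le\frac{r^DL}N=\frac LR\le1 .
\end{equation}
Adding \eqref{eq:exposed} and \eqref{eq:shaded} bounds $p(A)$ by \eqref{eq:profit}.
\end{proof}

\begin{remark}
The inequality $q\le r\nu$ and the value $N_0=r^D$ enter only in the bound for shaded cells. With $N_d=N_0r^d$ for an arbitrary positive integer $N_0$, Lemma~\ref{lem:complete} and \eqref{eq:exposed} are unchanged, while the bound in \eqref{eq:shaded} becomes $r^DL/(N_0R)$; the choice $N_0=r^D$ cancels the loss $r^D$ in \eqref{eq:exit}.
\end{remark}

\section{Proofs of the main results}\label{sec:proofs}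

\subsection{The size of the input}

\begin{lemma}\label{lem:size}
Let $J=\log\max(|X|,|\mathcal E|)$, let $B\ge2$ bound the bit lengths of all $\nu(x)$, $q(x)$, $\Pr[\tau]$, and let $\beta=2k^D(D+1)N$. Then all nodes of $\mathcal T$ have depth at most $2N^L-1$, the tree has at most $2N^L\,2^{2\beta^LJ}$ nodes, every profit has bit length at most $17N^L\beta^LB$, and $\mathcal I_D$ is computed from the covering system in time polynomial in $2^{\beta^LJ}$, $N^L$ and $\beta^LB$.
\end{lemma}

\begin{proof}
The depth bound is (S4). Let $2^{e_j}$ be the number of exits of a level-$j$ cell, so $e_0=0$. Fix $j\ge1$ and let $\Gamma_d$ be the number of groups of $Y_d$. The corridor $W_d$ has $2^{N_de_{j-1}}$ exits, so $\log\Gamma_D=N_De_{j-1}$ and $\log\Gamma_d\le N_de_{j-1}+J+k\log\Gamma_{d+1}$ for $d<D$. Unrolling, $\log\Gamma_0\le\sum_dk^d(N_de_{j-1}+J)\le k^D(Ne_{j-1}+(D+1)J)$. The tree $Y_0$ has $|X|^D2^{Ne_{j-1}}$ exits, each with at most $\Gamma_0$ ports, so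
\[
e_j\le DJ+Ne_{j-1}+\log\Gamma_0\le2k^D\big(Ne_{j-1}+(D+1)J\big)\le\beta(e_{j-1}+J),
\]
and the same bound holds for $\log\Gamma_0$. Since $\beta\ge2$, both are at most $(\beta+\dots+\beta^j)J\le2\beta^LJ$. Every node lies on one of the $2^{e_L}$ root-to-exit paths, each with at most $2N^L$ nodes.

For the bit lengths put $B_0=B$ and $B_j=\beta(B_{j-1}+B)$, so that $B_j=\beta^jB+(\beta+\dots+\beta^j)B\le3\beta^LB$. We claim that exit measures of level-$j$ cells have bit length at most $B_j$, and that for $j\ge1$ so do the numbers $P(g)$ and $\mu(\lambda)$ at level $j$. For $j=0$ the measure is $1$, of bit length $2$. For $j\ge1$, a group involves at most $k^d$ copies of $W_d$, so $P(g)$ is a product of at most $\sum_dk^dN_d\le k^DN$ exit measures of level $j-1$ and at most $Dk^D$ numbers $\Pr[\tau]$; by Lemma~\ref{lem:port} the measure of a port has $2D$ further factors $\nu(x)$, $1/q(x)$; and $\mu(\lambda)$ is a product of $N$ exit measures of level $j-1$ and $D$ numbers $\nu(x)$. All three have bit length at most $k^DNB_{j-1}+3Dk^DB\le B_j$. A transition probability is $1$, $\nu(x)$, or $\mu(b_{\lambda,g})/\mu(\lambda)$, of bit length at most $6\beta^LB$. The profit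 $w(C)P(g)$ is the product of $\Pr[\xi\text{ visits }C]$, itself a product of fewer than $2N^L$ transition probabilities, of $N^{-(L-j)}$, of bit length at most $2N^L$, and of $P(g)$; the total is at most $(12+2+3)N^L\beta^LB$. The tree and the groups are enumerated level by level, and all numbers are computed from these product formulas.
\end{proof}

\subsection{The gap}

Given $D\ge1$ and a 3CNF formula $\varphi$, apply Proposition~\ref{prop:gadget} with $\theta=\theta_D$, form $\mathcal I_D$, and transform it by Lemma~\ref{lem:embed} into an input $\mathcal I_D(\varphi)$ of BagUFP with the same optimum. The numbers $m,\ell,r,k,R,N,L,\beta$ and the rational number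
\[
\Theta=\frac{2R}{(1+2D/5)^2}
\]
depend only on $D$.

\begin{proposition}\label{prop:gap}
If $\varphi$ is unsatisfiable, then $\mathrm{OPT}\le\Theta$. If $\varphi$ is satisfiable, then $\mathrm{OPT}>\frac D{20}\,\Theta$.
\end{proposition}

\begin{proof}
Since $r\ge2$, we have $R\ge2^{D+1}-1\ge(1+\frac D2)^2$: the second inequality reads $3\ge\frac94$ for $D=1$, and increasing $D$ by one more than doubles the left side and multiplies the right side by $(\frac{D+3}{D+2})^2\le\frac{16}9$. With \eqref{eq:aD} this gives $R\ge a_D\ge(1+\frac{2D}5)^2$. If $\varphi$ is unsatisfiable, Lemma~\ref{lem:sound} yields $\mathrm{OPT}\le\frac R{a_D}+1\le\frac{2R}{a_D}\le\Theta$. If $\varphi$ is satisfiable, Lemma~\ref{lem:complete} and $1-\frac1e>0.63$ yield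
\[
\frac{\mathrm{OPT}}\Theta\ge\frac{0.63}{2}\cdot\frac{(1+2D/5)^2}{D+1}=0.315\cdot\frac4{25}\cdot\frac{(D+\frac52)^2}{D+1}\ge0.0504\,(D+4)>\frac D{20},
\]
because $(D+\frac52)^2=D^2+5D+\frac{25}4\ge(D+1)(D+4)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D=\lceil20\varrho\rceil$. Then $m,\ell,N^L,\beta^L$ are constants, and $2^J$ and $B$ are polynomial in $n_0$ by \eqref{eq:J} and \eqref{eq:B}, so $\varphi\mapsto(\mathcal I_D(\varphi),\Theta)$ is computable in polynomial time by Proposition~\ref{prop:gadget} and Lemmas~\ref{lem:size} and~\ref{lem:embed}. By Proposition~\ref{prop:gap}, $\mathrm{OPT}>\varrho\,\Theta$ if $\varphi$ is satisfiable and $\mathrm{OPT}\le\Theta$ otherwise. The output $A$ of a $\varrho$-approximation has $p(A)>\Theta$ in the first case and $p(A)\le\Theta$ in the second, so a polynomial-time $\varrho$-approximation decides 3SAT in polynomial time. Capacities and demands are integers at most $3^{2N^L}$ by the depth bound, each job has at most $k^D$ instances, and the instances of a job have equal profit and demand. So the restrictions hold with $M=\max\{3^{2N^L},k^D\}$, which depends only on $\varrho$.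
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growing}]
We let $D$ grow as fast as a quasi-polynomial running time allows. Let $D\ge2$; all implied constants below are absolute. We have $1/\theta_D,m,\Lambda,1/\delta\le D^{O(1)}$, so $\ell=O(\log D)$ and $r,k,2^{K_0\ell}\le D^{O(1)}$. Hence $J\le D^{O(1)}\log n_0$ and $B\le D^{O(1)}n_0^{O(\log D)}$ by \eqref{eq:J} and \eqref{eq:B}. Further $L\le R\le N\le(D+1)r^{2D}$, so $N,L,\beta\le D^{O(D)}$ and $N^L,\beta^L\le2^{D^{O(D)}}$. By Lemma~\ref{lem:size} there is an absolute constant $K\ge1$ such that, with $G=2^{D^{KD}}$,
\[
\log(\#\text{nodes of }\mathcal T)\le G\log n_0,\quad\beta^LJ\le G\log n_0,\quad2N^L\le G,\quad\beta^LB,\ n_0^{K_0\ell}\le G\,n_0^{K\log D}.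
\]
Let $y_0=\log\log\log n_0$, and for large $n_0$ let $D$ be an integer with
\[
\frac{y_0}{4K\log y_0}\le D\le\frac{y_0}{2K\log y_0}.
\]
For large $n_0$ this interval has length at least $3$, so $D$ can be computed from an approximation of its midpoint, and $20\le D\le y_0$. Then $D^{KD}=2^{KD\log D}\le2^{y_0/2}=\sqrt{\log\log n_0}$, so $G\le2^{\sqrt{\log\log n_0}}\le\log n_0$. Consequently the number of nodes, and with it the number $n$ of instances, is at most $2^{(\log n_0)^2}$, and each of $2^{\beta^LJ}$, $N^L$, $\beta^LB$, $n_0^{K_0\ell}$ is at most $2^{O((\log n_0)^2)}$. So $\mathcal I_D(\varphi)$ and $\Theta$ are computed in time $2^{O((\log n_0)^2)}$.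

From $\log n\le(\log n_0)^2$ we get $\log\log n\le2\log\log n_0$ and $\log\log\log n\le y_0+1$. Put $c=\frac1{160K}$. Since $y/\log y$ is increasing for $y\ge4$, the function $f_c$ is nondecreasing, and for large $n_0$
\[
f_c(n)\le\max\Big\{1,\frac{c(y_0+1)}{\log(y_0+1)}\Big\}\le\max\Big\{1,\frac{2c\,y_0}{\log y_0}\Big\}=\max\Big\{1,\frac{y_0}{80K\log y_0}\Big\}\le\frac D{20}.
\]
By Proposition~\ref{prop:gap}, comparing with $\Theta$ the profit found by a polynomial-time algorithm of ratio $f_c(n)$ decides the satisfiability of all sufficiently large $\varphi$ in time $2^{O((\log n_0)^2)}=n_0^{O(\log n_0)}$; the finitely many smaller sizes are handled by exhaustive search. A language in NP reduces in polynomial time to 3SAT, and $(\log n^i)^2=i^2(\log n)^2$, so it is decided in time $n^{O(\log n)}$.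
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ratio}]
For the upper bound we use the known $O(\log\frac{c_{\max}}{c_{\min}})$-approximation, after moving the capacity ratio away from $1$, where the logarithm vanishes. Append a timeslot of capacity $2c_{\max}$ at which no instance is active. The feasible sets are unchanged and the capacity ratio becomes $2c_{\max}/c_{\min}\in[2,2\kappa]$, so the algorithm has ratio $O(\log2\kappa)=O(1+\log\kappa)$. For the lower bound assume $\mathrm P\ne\mathrm{NP}$. By Theorem~\ref{thm:main}, $\varrho^*(M(\varrho))\ge\varrho$ for every $\varrho\ge1$. The function $\varrho^*$ is nondecreasing, since a larger $\kappa$ admits more inputs, so $\varrho^*(\kappa)\to\infty$.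
\end{proof}

Theorem~\ref{thm:main} is consistent with the known algorithms and shows that the NBA is a genuine restriction; by Corollary~\ref{cor:ratio}, the bound $M(\varrho)$ on the capacity ratio of the hard inputs must grow with $\varrho$. The exact growth of the best ratio as a function of $n$ is not determined here: a gap remains between the lower bound of Theorem~\ref{thm:growing} and the upper bound $O(\log n)$.

\begin{thebibliography}{9}

\bibitem{ALMSS} Arora, Lund, Motwani, Sudan and Szegedy, the PCP theorem.

\bibitem{AS} Arora and Safra, the PCP theorem.

\bibitem{RA} \emph{Improved Algorithms for Resource Allocation under Varying Capacity},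
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-662-44777-2\_19.pdf},
doi:10.1007/978-3-662-44777-2\_19.

\bibitem{Raz} Raz, parallel repetition.

\end{thebibliography}
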